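\title{Imprimitive groups and the homotopy type of the subgroup lattice of $S_n$}

\begin{abstract}
For a finite group $G$, let $\Delta(G)$ be the order complex of the poset of nontrivial proper subgroups of $G$. It has been conjectured that $\Delta(S_n)$ is homotopy equivalent to a wedge of $n!/2$ spheres of dimension $n-3$ whenever no primitive proper subgroup of $S_n$ contains an odd involution. We disprove this. For $n=m(m-1)$, where $m$ is any integer with $m\equiv 3\pmod 5$ outside a set of density $0$, the hypothesis holds, but $\Delta(S_n)$ has a further wedge summand consisting of $n!/2$ spheres of dimension $m-1$. The additional spheres come from imprimitive subgroups: the conjugates of $S_m$ in its action on ordered pairs of distinct elements of $\{1,\dots,m\}$. The proof depends on the classification of finite simple groups through two published theorems on primitive permutation groups.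
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}

For a finite group $G$ let $\Delta(G)$ be the order complex of the subgroup lattice of $G$ with $1$ and $G$ removed: its $k$-simplices are the chains $H_0<\dots<H_k$ of nontrivial proper subgroups. Its reduced Euler characteristic is the M\"obius number $\mu(1,G)$ of the subgroup lattice, so the homotopy type of $\Delta(G)$ refines a basic numerical invariant of $G$.

Consider $G=S_n$. With $S^{-1}=\emptyset$, we have $\Delta(S_2)=\emptyset=S^{-1}$. The complex $\Delta(S_3)$ consists of four points, that is, of a wedge of three copies of $S^0$. In both cases we see $n!/2$ spheres of dimension $n-3$. The pattern has a simple source. We shall see that, for $n\ge 4$, $\Delta(S_n)$ splits as a wedge with one piece for each \emph{odd involution}, meaning an element of order two in $S_n\setminus A_n$, and that the transpositions together contribute exactly $\bigvee_{n!/2}S^{n-3}$ (Lemmas~\ref{lem:split} and~\ref{lem:transp}). For $n=4,5$ there are no other odd involutions, so $\Delta(S_4)\simeq\bigvee_{12}S^1$ and $\Delta(S_5)\simeq\bigvee_{60}S^2$. For $n\ge 6$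 there are further odd involutions, the products of an odd number $k\ge 3$ of disjoint transpositions, and the question is what they contribute.

A subgroup of $S_n$ is \emph{primitive} if it is transitive and preserves no partition of $[n]=\{1,\dots,n\}$ into blocks of equal size $b$ with $1<b<n$. A primitive proper subgroup containing an odd involution $t$ is an obvious possible source of additional topology near $t$. In \cite{SubgpLat} it is shown that for each $n>1$ there are complexes $\Gamma_n$, $\Lambda_n$ with $\Delta(S_n)\simeq\Gamma_n\vee\Lambda_n$ and $\Gamma_n\simeq\bigvee_{n!/2}S^{n-3}$, and a conjecture is made that we state through its conclusion about $\Delta(S_n)$: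

\begin{quote}
\textbf{Conjecture} \cite{SubgpLat}. Let $n>1$. If no primitive proper subgroup of $S_n$ contains an odd involution, then $\Delta(S_n)\simeq\bigvee_{n!/2}S^{n-3}$.
\end{quote}

It holds for $n$ prime (Proposition~\ref{prop:prime}). In general it is false.

\begin{theorem}\label{thm:A}
Let $m\ge 27$ and $n=m(m-1)$. Assume
\begin{itemize}
\item[(H)] no primitive proper subgroup of $S_n$ contains an odd involution;
\item[(N)] $n\ne 2l^2$ and $n\neq 3l^2$ for all integers $l$.
\end{itemize}
Then, for some complex $\Lambda'$,
\[
\Delta(S_n)\;\simeq\;\bigvee_{n!/2}S^{n-3}\ \vee\ \bigvee_{n!/2}S^{m-1}\ \vee\ \Lambda'.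
\]
In particular $\tilde H_{m-1}(\Delta(S_n))\ne 0$ with $m-1\ne n-3$, so $\Delta(S_n)\not\simeq\bigvee_{n!/2}S^{n-3}$.
\end{theorem}

\begin{theorem}\label{thm:B}
For all but $O(M/\log M)$ of the positive integers $m\le M$ with $m\equiv 3\pmod 5$, the only primitive groups of degree $n=m(m-1)$ are $A_n$ and $S_n$, and \textup{(N)} holds. Hence the hypotheses of Theorem~\ref{thm:A}, and so that of the Conjecture, hold for infinitely many $n$.
\end{theorem}

\begin{corollary}
The Conjecture is false. It fails for $n=m(m-1)$ for all $m\equiv3\pmod 5$ outside a set of density $0$.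
\end{corollary}

The number $n=m(m-1)$ is even, so the two families of spheres contribute $-n!/2$ and $(-1)^{m-1}n!/2$ to the reduced Euler characteristic. For odd $m$ these contributions cancel.

\subsection{The mechanism, for $m=5$}\label{sec:five}

Let $n=20$, and let $[20]$ be the set of ordered pairs $ij$ of distinct elements of $\{1,\dots,5\}$. Let $K_0\cong S_5$ act on it, and let $t\in K_0$ be the image of the transposition $(1\,2)$:
\[
t=(12\;\,21)(13\;\,23)(14\;\,24)(15\;\,25)(31\;\,32)(41\;\,42)(51\;\,52).
\]
It has seven $2$-cycles, so it is an odd involution. Let $E\cong C_2^7$ be generated by these seven transpositions. To compute the homotopy type of an interval such as $(\langle t\rangle,S_{20})$ one may pick an element of it, here $E$, and look for its complements; if they form an antichain, each of them contributes a summand built from what lies below and above it (Lemma~\ref{lem:BW}).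

\emph{$K_0$ is a complement of $E$.} An element of $K_0\cap E$ fixes the six pairs from $\{3,4,5\}$, hence comes from a permutation fixing $3,4,5$; so $K_0\cap E=\langle t\rangle$. Apart from the two trivial ones, the partitions into blocks of equal size preserved by $K_0$ are three: the rows $R_i=\{ij\}_j$, the columns $C_j=\{ij\}_i$, and the flip pairs $\{ij,ji\}$ (this is part of Proposition~\ref{prop:K0}). The transposition $(13\;\,23)\in E$ carries $13$ out of its row and leaves the rest of row $1$ in place, so it destroys the rows; it also destroys the flip pair $\{13,31\}$. The transposition $(31\;\,32)$ destroys the columns in the same way. So $\langle K_0,E\rangle$ is primitive. As it contains a transposition, it is $S_{20}$.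

\emph{Below and above.} The subgroups strictly between $\langle t\rangle$ and $K_0$ form the interval $(\langle(1\,2)\rangle,S_5)$, which has the homotopy type of a graph with six independent cycles, $\bigvee_6S^1$ (Lemma~\ref{lem:transp}). There are many groups above $K_0$. But if no primitive proper subgroup contains $t$, every transitive group in the interval may be replaced, without changing the homotopy type, by the largest group that preserves the same partitions (Section~\ref{sec:M}). After this only three groups remain above $K_0$: the full stabilizers of the rows, of the columns and of the flip pairs. Any two of them intersect in $K_0$, so they are pairwise incomparable. So the contribution of $K_0$ is the suspension of the join of $\bigvee_6 S^1$ with three points, which is $\bigvee_{12}S^3$. The dimension is $m-2$. One more suspension leads from the interval to $\Delta(S_n)$, where these spheres have dimension $m-1$ and not $n-3$.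

The number $20$ itself does not satisfy the hypothesis of the Conjecture, since $\mathrm{PGL}_2(19)$ is a primitive group of degree $20$ and $x\mapsto -x$ is an odd involution in it, with nine $2$-cycles. The proof consists of carrying out the computation for general $m$ (Section~\ref{sec:K0}), showing that for large $m$ the other complements of $E$ contribute nothing (Sections~\ref{sec:class} and~\ref{sec:grid}), and finding $m$ for which there are no primitive groups of degree $m(m-1)$ other than $A_n$ and $S_n$ (Section~\ref{sec:B}). Only the first reduction in Section~\ref{sec:M} uses (H), and only one case of the classification uses (N).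

\section{Tools}

\subsection{Posets}

A finite poset $P$ is given the topology of its order complex $\Delta(P)$. For a finite lattice $L$ put $\bar L=L\setminus\{\hat 0,\hat 1\}$. Open intervals are written $(x,y)$. We write $*$ for the join and $\Sigma$ for the suspension of complexes, with $\emptyset*K=K$ and $\Sigma\emptyset=S^0$; thus
\[
\Big(\bigvee_a S^p\Big)*\Big(\bigvee_b S^q\Big)\simeq\bigvee_{ab}S^{p+q+1},\qquad \Sigma\bigvee_a S^p\simeq\bigvee_a S^{p+1}\qquad(p,q\ge 0),
\]
$\bigvee_aS^0$ is a set of $a+1$ points, and the join of a contractible complex with any complex is contractible.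

We use two facts due to Quillen \cite{Quillen}. First, order-preserving maps $f,g:P\to Q$ with $f(x)\le g(x)$ for all $x$ are homotopic. Hence order-preserving maps $f:P\to Q$ and $g:Q\to P$ are inverse homotopy equivalences if $gf$ and $fg$ are each comparable to the identity, and $P$ is contractible if it has a minimum or if there are an order-preserving $f:P\to P$ and $c\in P$ with $x\ge f(x)\le c$ for all $x$. Second, the \emph{fiber criterion}: if $f:P\to Q$ is an order-preserving map of finite posets and $f^{-1}(Q_{\ge q})$ is contractible for every $q\in Q$, then $f$ is a homotopy equivalence.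

We also use that the partition lattice $\Pi_r$ of an $r$-element set, ordered by refinement, has proper part $\bar\Pi_r\simeq\bigvee_{(r-1)!}S^{r-3}$ for $r\ge 3$. The one-block partition, its top element, is denoted by $1$.

The main tool describes $\bar L$ through complements. A \emph{complement} of $z$ in $L$ is an element $y$ with $y\wedge z=\hat 0$ and $y\vee z=\hat1$.

\begin{lemma}[Bj\"orner--Walker]\label{lem:BW}
Let $L$ be a finite lattice and $z\in\bar L$, and suppose that the set $C$ of complements of $z$ is an antichain. Then
\[
\bar L\simeq\bigvee_{y\in C}\Sigma\big(\Delta(\hat 0,y)*\Delta(y,\hat 1)\big).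
\]
In particular $\bar L$ is contractible if $C=\emptyset$.
\end{lemma}

\begin{proof}
The set $U=\{x\in\bar L:x\wedge z\ne\hat 0\}$ is disjoint from $C$, and it is contractible, since $x\ge x\wedge z\le z$ in $U$. We show that the inclusion $U\to\bar L\setminus C$ is a homotopy equivalence, using the fiber criterion. For $x\in U$ the fiber $U_{\ge x}$ has a minimum. Let $x\in\bar L\setminus(U\cup C)$. Then $x\wedge z=\hat 0$, so $x\vee z\neq\hat 1$ because $x$ is not a complement. For $y\in U_{\ge x}$ we have
\[
y\ \ge\ x\vee(y\wedge z)\ \le\ x\vee z .
\]
All three elements lie in $U_{\ge x}$, because they are at least $x$, differ from $\hat 1$, and have meet with $z$ at least $y\wedge z\ne\hat 0$. So $U_{\ge x}$ is contractible.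

Thus $\bar L\setminus C$ is contractible. As $C$ is an antichain, a chain of $\bar L$ contains at most one element of $C$, and $\Delta(\bar L)$ arises from $\Delta(\bar L\setminus C)$ by attaching for each $y\in C$ a cone over $\Delta(\hat 0,y)*\Delta(y,\hat 1)$. Collapsing the contractible subcomplex $\Delta(\bar L\setminus C)$ gives the result.
\end{proof}

\subsection{Permutation groups}

Let $H$ be a transitive group on a finite set with more than one point, and let $x$ be a point. Sending $M$ to the $H$-invariant partition whose block containing $x$ is the orbit $Mx$ is an order isomorphism from the set of groups $M$ with $H_x\le M\le H$ onto the set of $H$-invariant partitions; the inverse sends a partition to the stabilizer of its block containing $x$. All blocks of an invariant partition have the same size, and $H$ is primitive if and only if $H_x$ is a maximal subgroup. A normal subgroup of a primitive group is trivial or transitive. Furthermore: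
\begin{itemize}
\item \emph{Jordan.} A primitive group of degree $d$ containing a transposition is $S_d$; one containing a $3$-cycle contains $A_d$.
\item \emph{Goursat.} If $H\le A\times B$ projects onto both factors, there are normal subgroups $N_1$ of $A$ and $N_2$ of $B$ with $N_1\times N_2\le H$ and $A/N_1\cong B/N_2$.
\item For $l\ge 7$, every automorphism of $A_l$ or of $S_l$ is induced by conjugation in $S_l$.
\item \emph{Liebeck--Saxl} \cite{LS}. If $G$ is primitive of degree $w$ and some nonidentity element of $G$ moves fewer than $w/3$ points, then $A_l^r\le G\le S_l\wr S_r$ in product action on $\Gamma^r$, where $\Gamma$ is the set of $h$-subsets of $[l]$ and $w=\binom lh^r$.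
\end{itemize}
In the product action the base group $S_l^r$ acts coordinatewise and $S_r$ permutes the coordinates. The last theorem depends on the classification of finite simple groups.

\section{Odd involutions and the role of transpositions}

\begin{lemma}\label{lem:split}
For $n\ge 4$ we have $\Delta(S_n)\simeq\bigvee_t\Sigma\,\Delta(\langle t\rangle,S_n)$, where $t$ runs over all odd involutions.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:BW} to the subgroup lattice with $z=A_n$. A complement $H$ satisfies $H\cap A_n=1$ and $H\not\le A_n$, so $|H|=2$ and $H=\langle t\rangle$ for an odd involution $t$. Conversely every such $\langle t\rangle$ is a complement. These groups form an antichain, and $(1,\langle t\rangle)=\emptyset$.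
\end{proof}

For a transposition the interval can be computed without any hypothesis. The idea is to replace a group by the subgroup generated by its transpositions, which is a Young subgroup $Y(\pi)$, the group of all permutations that fix every block of a partition $\pi$ setwise. For $r=4$ this is the whole story. The proper subgroups of $S_4$ strictly above $\langle(1\,2)\rangle$ are $\mathrm{Sym}\{1,2,3\}$, $\mathrm{Sym}\{1,2,4\}$, the group $V=\langle(1\,2),(3\,4)\rangle$, and the dihedral group of order $8$ containing $V$. The transpositions of the dihedral group generate $V$. So the interval is equivalent to three points, indexed by the partitions $123|4$, $124|3$ and $12|34$. For $r\ge 5$ there are groups such as $\langle(1\,2)\rangle\times\langle(3\,4\,5)\rangle$ that contain no transposition but $(1\,2)$, and the work lies in showing that they do not matter.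

\begin{lemma}\label{lem:transp}
Let $r\ge 4$ and $\tau=(1\,2)\in S_r$. Then $(\langle\tau\rangle,S_r)\simeq\bigvee_{(r-2)!}S^{r-4}$.
\end{lemma}

\begin{proof}
Put $A=(\langle\tau\rangle,S_r)$. For $H\ge\langle\tau\rangle$ let $T(H)$ be the subgroup generated by the transpositions in $H$. The relation ``$i=j$ or $(i\,j)\in H$'' is an equivalence relation; let $\pi_H$ be the partition into its classes. Then $T(H)=Y(\pi_H)$. The group $H$ normalizes $T(H)$ and so permutes the blocks of $\pi_H$, and $\pi_H\ne 1$ if $H\ne S_r$. Let $\pi_\tau$ be the partition whose only block with more than one element is $\{1,2\}$. Put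
\[
B=\{H\in A:T(H)\ne\langle\tau\rangle\},\qquad A_0=\{Y(\pi):\pi_\tau<\pi<1\}\subset B.
\]
The map $T:B\to A_0$ is order preserving, is the identity on $A_0$, and satisfies $T(H)\le H$. So $B\simeq A_0$. The poset $A_0$ is the proper part of $[\pi_\tau,1]\cong\Pi_{r-1}$, whence $B\simeq\bigvee_{(r-2)!}S^{r-4}$. It remains to show that the inclusion $B\to A$ is an equivalence. By the fiber criterion it suffices that $B_{\ge H}$ is contractible for each $H\in A\setminus B$; for $H\in B$ it has a minimum.

Let $H\in A\setminus B$. As $H$ normalizes $T(H)=\langle\tau\rangle$, it preserves $\{1,2\}$, and since it contains $\tau$ we have $H=\langle\tau\rangle\times H'$ with $1\neq H'\le\mathrm{Sym}\{3,\dots,r\}$. Let $\Lambda$ be the set of $H$-invariant partitions $\pi\ge\pi_\tau$. It is closed under meets and joins of partitions, so it is a lattice with least element $\pi_\tau$ and greatest element $1$. Consider the order-preserving maps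
\[
B_{\ge H}\to\bar\Lambda,\quad K\mapsto\pi_K,\qquad\qquad \bar\Lambda\to B_{\ge H},\quad \pi\mapsto HY(\pi).
\]
In the second, $HY(\pi)$ is a subgroup, since $H$ normalizes $Y(\pi)$. It contains transpositions other than $\tau$, because $\pi>\pi_\tau$. It is proper: it preserves $\pi$, while for the block $D\ne[r]$ of $\pi$ that contains $\{1,2\}$ and for $x\in D$, $y\notin D$ the transposition $(x\,y)$ sends $D$ to a set that meets $D$ and differs from it. We have $HY(\pi_K)\le K$ and $\pi_{HY(\pi)}\ge\pi$, so $B_{\ge H}\simeq\bar\Lambda$.

We show that $\bar\Lambda$ is contractible by exhibiting an element without complement. Let $\alpha$ be the partition of $[r]$ into $H$-orbits. It lies in $\bar\Lambda$: it has the block $\{1,2\}\ne[r]$, and $\alpha\ne\pi_\tau$ because $H'\ne 1$. Let $\pi\in\Lambda$ with $\pi\wedge\alpha=\pi_\tau$. Let $F$ be the union of $\{1,2\}$ and the set of fixed points of $H$; then $F\ne[r]$. A block $D$ of $\pi$ meeting $F$ contains a fixed point of $H$ or the set $\{1,2\}$. Hence $D$ is $H$-invariant and is a union of $H$-orbits. Each of these orbits lies in a block of $\pi\wedge\alpha=\pi_\tau$, so it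 is a single point or $\{1,2\}$. Thus $D\subseteq F$. So $F$ is a union of blocks of $\pi$, and also of blocks of $\alpha$, whence $\pi\vee\alpha\ne 1$. So $\alpha$ has no complement in $\Lambda$, and $\bar\Lambda$ is contractible by Lemma~\ref{lem:BW}.
\end{proof}

Consequently, for $n\ge 4$, the $\binom n2$ transpositions contribute to $\Delta(S_n)$ exactly $\binom n2(n-2)!=n!/2$ spheres of dimension $n-3$.

\section{Involutions with several transpositions}\label{sec:M}

Let $t\in S_n$ be an odd involution that is not a transposition. So $t$ has $k\ge 3$ two-cycles, and $n\ge 6$. The interval $(\langle t\rangle,S_n)$ contains a large number of transitive groups. We first replace each of them by the largest group that preserves the same partitions.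

\subsection{Closed groups}

A \emph{system} is a partition of $[n]$ into blocks of equal size $b$ with $1<b<n$. For a transitive group $H$ let $L(H)$ be the set of systems preserved by $H$; so $H$ is primitive if and only if $L(H)=\emptyset$. If $L(H)\neq\emptyset$ put
\[
\mathrm{cl}(H)=\bigcap_{\sigma\in L(H)}\mathrm{Stab}(\sigma).
\]
Then $H\le\mathrm{cl}(H)<S_n$ and $L(\mathrm{cl}(H))=L(H)$. If $H\le K$ with $H$ transitive, then $L(K)\subseteq L(H)$. Hence $\mathrm{cl}$ is monotone and idempotent where it is defined. Call $H$ \emph{closed} if it is transitive, $L(H)\ne\emptyset$ and $H=\mathrm{cl}(H)$. For every system $\sigma$ the group $\mathrm{Stab}(\sigma)$ is closed. Let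
\[
Q=\{H:\ \langle t\rangle<H<S_n,\ H\text{ is intransitive or closed}\},\qquad \mathcal M=Q\cup\{\langle t\rangle,S_n\}.
\]

\begin{lemma}\label{lem:Q}
If \textup{(H)} holds for $n$, then $\Delta(\langle t\rangle,S_n)\simeq\Delta(Q)$.
\end{lemma}

\begin{proof}
By (H), every transitive $H$ with $t\in H<S_n$ has $L(H)\ne\emptyset$. Put $r(H)=H$ if $H$ is intransitive and $r(H)=\mathrm{cl}(H)$ if $H$ is transitive. This is a map from $(\langle t\rangle,S_n)$ to $Q$ that is the identity on $Q$, with $r(H)\ge H$. It is order preserving: if $H\le K$ with $H$ intransitive, then $r(H)=H\le K\le r(K)$; if $H$ is transitive, so is $K$, and $\mathrm{cl}$ is monotone. So $r$ and the inclusion of $Q$ are inverse homotopy equivalences.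
\end{proof}

This is the only use of (H). Without it, the same argument shows that $\Delta(Q)$ is equivalent to the poset of nonprimitive groups in the interval.

\begin{lemma}\label{lem:lattice}
$\mathcal M$ is a lattice with meet $\cap$ and proper part $Q$. For $H,K\in\mathcal M$ and $J=\langle H,K\rangle$, the join $H\vee K$ is $J$ if $J$ is intransitive, $\mathrm{cl}(J)$ if $J$ is transitive and imprimitive, and $S_n$ if $J$ is primitive.
\end{lemma}

\begin{proof}
Let $H,K\in Q$. If $H\cap K$ is intransitive, it lies in $\mathcal M$. If it is transitive, then $H$ and $K$ are closed, and $\mathrm{cl}(H\cap K)\le\mathrm{cl}(H)\cap\mathrm{cl}(K)=H\cap K$, so $H\cap K$ is closed. Thus $\mathcal M$ is closed under intersection, and as it has a greatest element it is a lattice. If $J$ is intransitive, $J\in\mathcal M$. If $J$ is transitive, every element of $\mathcal M\setminus\{S_n\}$ containing $J$ is closed; it contains $\mathrm{cl}(J)$ if $L(J)\ne\emptyset$, and there is none if $L(J)=\emptyset$.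
\end{proof}

\subsection{The choice of the element to be complemented}

Let $E\cong C_2^k$ be generated by the $k$ two-cycles of $t$. It is the group of all permutations that preserve each $\langle t\rangle$-orbit; it is intransitive and larger than $\langle t\rangle$, so $E\in Q$. It is a good choice, because adjoining $E$ to a group containing $t$ leaves the orbits unchanged, preserves every system whose blocks are all fixed by $t$, and destroys every other system. Let $X$ be the set of complements of $E$ in $\mathcal M$.

\begin{lemma}\label{lem:X}
$H\in X$ if and only if $H$ is a closed member of $Q$, $H\cap E=\langle t\rangle$, and $t$ moves some block of every $\sigma\in L(H)$.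
\end{lemma}

\begin{proof}
Let $H\in X$. Then $H\cap E=\langle t\rangle$ and $H\ne S_n$, and $H\ne\langle t\rangle$ because $\langle t\rangle\vee E=E$. So $H\in Q$. Since $H\vee E=S_n$, Lemma~\ref{lem:lattice} shows that $\langle H,E\rangle$ is primitive. As $t\in H$ and the $E$-orbits are the $\langle t\rangle$-orbits, the groups $\langle H,E\rangle$ and $H$ have the same orbits. So $H$ is transitive, and hence closed. If $t$ fixed every block of some $\sigma\in L(H)$, each block would be a union of $\langle t\rangle$-orbits and $E$ would preserve $\sigma$, contradicting primitivity.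

Conversely, let $H$ be as described, and suppose that $\langle H,E\rangle$ preserves a system $\sigma$. Then $\sigma\in L(H)$, so there is a block $B\in\sigma$ with $tB\cap B=\emptyset$. Let $x\in B$. The transposition $(x\;tx)\in E$ maps $B$ to $(B\setminus\{x\})\cup\{tx\}$, which differs from $B$ and meets $B$ since $|B|\ge 2$. This is a contradiction. So $\langle H,E\rangle$ is primitive, $H\vee E=S_n$, and $H\in X$.
\end{proof}

Lemma~\ref{lem:BW}, applied to $\mathcal M$ and $E$, now gives: \emph{$\Delta(Q)$ is contractible if $X=\emptyset$, and if $X$ is an antichain, then}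
\begin{equation}\label{eq:wedge}
\Delta(Q)\simeq\bigvee_{H\in X}\Sigma\big(\Delta(Q_{<H})*\Delta(Q_{>H})\big).
\end{equation}
So under (H) an obstruction to the Conjecture can only come from the transitive imprimitive groups of Lemma~\ref{lem:X}.

\begin{proposition}\label{prop:prime}
The Conjecture holds for $n$ prime.
\end{proposition}

\begin{proof}
The cases $n=2,3$ were treated in the introduction. Let $n\ge 5$ be a prime satisfying the hypothesis. There are no systems on $[n]$, so there are no closed groups and $X=\emptyset$ for every odd involution $t$ that is not a transposition. By Lemma~\ref{lem:Q}, $\Delta(\langle t\rangle,S_n)$ is contractible. Only the transpositions contribute in Lemma~\ref{lem:split}, and they contribute $\bigvee_{n!/2}S^{n-3}$.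
\end{proof}

\section{The symmetric group on ordered pairs}\label{sec:K0}

Let $m\ge 5$ and $n=m(m-1)$. Identify $[n]$ with the set of ordered pairs of distinct elements of $[m]$, let $K_0\cong S_m$ be $S_m$ acting on these, and let $t\in K_0$ be the image of $(1\,2)$. The fixed points of $t$ are the pairs avoiding $1$ and $2$. So $t$ moves $n-(m-2)(m-3)=4m-6$ points and has $k=2m-3$ two-cycles. As $k$ is odd, $t$ is an odd involution. \emph{From now on $t$ denotes this involution, and $Q$, $\mathcal M$, $E$, $X$ are formed with respect to it.}

\begin{lemma}\label{lem:moved}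
Let $l\ge 4$. An involution $g\in S_l$ moves at least $4l-6$ ordered pairs of distinct elements of $[l]$, with equality if and only if $g$ is a transposition.
\end{lemma}

\begin{proof}
Let $g$ swap $a$ and $a'$. All pairs involving $a$ or $a'$ are moved, and there are $l(l-1)-(l-2)(l-3)=4l-6$ of them. If $g=(a\,a')$, no others are moved. If $g$ moves a further point $a''$, it also moves the pairs $(a'',y)$ with $y\notin\{a,a',a''\}$, and such $y$ exist since $l\ge 4$.
\end{proof}

\begin{lemma}\label{lem:P}
Let $D\subset[m]$ with $[m]\setminus D=\{a,a'\}$, $a\neq a'$, and let $J\le S_m$ contain $\mathrm{Alt}(D)$. If $J$ is transitive on $[m]$, it is primitive. If $J$ is intransitive, it stabilizes $a$, $a'$ or $\{a,a'\}$.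
\end{lemma}

\begin{proof}
Let $J$ be transitive and suppose that it preserves a partition of $[m]$ into blocks of equal size $b$ with $1<b<m$. Then $b\le m/2<m-2$, so $D$ is not contained in one block. The intersections of the blocks with $D$ form an $\mathrm{Alt}(D)$-invariant partition of $D$. As $\mathrm{Alt}(D)$ is primitive on $D$, each block contains at most one point of $D$. So there are at least $m-2$ blocks, each of size at least $2$, which is impossible since $2(m-2)>m$. If $J$ is intransitive, the $J$-orbit containing $D$ is $D$, $D\cup\{a\}$ or $D\cup\{a'\}$; its complement is stabilized.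
\end{proof}

Let $R_i=\{(i,y):y\neq i\}$ and $C_j=\{(y,j):y\ne j\}$, and consider the systems
\[
\mathcal R=\{R_i\},\qquad \mathcal C=\{C_j\},\qquad \mathcal F=\big\{\{(i,j),(j,i)\}\big\}.
\]

\begin{proposition}\label{prop:K0}
We have $L(K_0)=\{\mathcal R,\mathcal C,\mathcal F\}$ and $K_0\in X$. The poset $Q_{>K_0}$ is a three-element antichain, and $Q_{<K_0}$ is the open interval $(\langle(1\,2)\rangle,S_m)$ in the subgroup lattice of $S_m$. Hence
\[
\Sigma\big(\Delta(Q_{<K_0})*\Delta(Q_{>K_0})\big)\simeq\bigvee_{2(m-2)!}S^{m-2}.
\]
\end{proposition}

\begin{proof}
\emph{Systems.} The stabilizer in $S_m$ of the point $(a,a')$ is $\mathrm{Sym}(D)$ with $D=[m]\setminus\{a,a'\}$, so the members of $L(K_0)$ correspond to the groups $J$ with $\mathrm{Sym}(D)<J<S_m$. If $J$ were transitive on $[m]$, it would be primitive by Lemma~\ref{lem:P} and contain a transposition, so $J=S_m$ by Jordan, a contradiction. So $J$ lies in the stabilizer of $a$, of $a'$ or of $\{a,a'\}$. In each of these groups $\mathrm{Sym}(D)$ is maximal: in the first two it is a point stabilizer in the natural action of $S_{m-1}$, and in the third it has index $2$. So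 $J$ is equal to one of these three stabilizers. The orbits of $(a,a')$ under them are $R_a$, $C_{a'}$ and $\{(a,a'),(a',a)\}$, so $L(K_0)=\{\mathcal R,\mathcal C,\mathcal F\}$.

\emph{Any two of $\mathcal R,\mathcal C,\mathcal F$ have common stabilizer $K_0$.} If $g$ preserves $\mathcal R$ and $\mathcal C$, write $gR_i=R_{\alpha i}$ and $gC_j=C_{\beta j}$. Since $R_i\cap C_j=\emptyset$ if and only if $i=j$, we get $\alpha=\beta$; and $R_i\cap C_j=\{(i,j)\}$ for $i\neq j$ gives $g(i,j)=(\alpha i,\alpha j)$. If $g$ preserves $\mathcal R$ and $\mathcal F$, with $gR_i=R_{\alpha i}$, then $g(i,j)=(\alpha i,\alpha j)$ because $(i,j)$ is the point of $R_i$ in the unique block of $\mathcal F$ that meets both $R_i$ and $R_j$. For $\mathcal C$ and $\mathcal F$ use that $(i,j)$ is the point of $C_j$ in the unique block of $\mathcal F$ that meets both $C_i$ and $C_j$. In each case $g\in K_0$.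

\emph{Membership in $X$.} By the above, $K_0=\mathrm{cl}(K_0)$. The involution $t$ moves the blocks $R_1$, $C_1$ and $\{(1,3),(3,1)\}$. If $g\in K_0\cap E$, then $g$ fixes every pair from $\{3,\dots,m\}$, so the underlying permutation fixes $3,\dots,m$ and $g\in\langle t\rangle$. By Lemma~\ref{lem:X}, $K_0\in X$.

\emph{Above.} Let $K_0<H\in Q$. Then $H$ is closed and $\emptyset\neq L(H)\subseteq L(K_0)$. If $|L(H)|\ge 2$, then $H=\mathrm{cl}(H)=K_0$, a contradiction. So $H$ is $\mathrm{Stab}(\mathcal R)$, $\mathrm{Stab}(\mathcal C)$ or $\mathrm{Stab}(\mathcal F)$. These groups are closed, contain $K_0$, have order larger than $m!$, and intersect pairwise in $K_0$. So they are three pairwise incomparable elements of $Q_{>K_0}$.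

\emph{Below.} A subgroup of $S_m$ that contains $(1\,2)$ and is transitive on ordered pairs is primitive on $[m]$, hence equal to $S_m$ by Jordan. So all $H$ with $\langle t\rangle<H<K_0$ are intransitive on $[n]$ and lie in $Q$.

By Lemma~\ref{lem:transp} with $r=m$, $\Delta(Q_{<K_0})\simeq\bigvee_{(m-2)!}S^{m-4}$. Its join with three points is $\bigvee_{2(m-2)!}S^{m-3}$, and we suspend once.
\end{proof}

\section{The complements of $E$}\label{sec:class}

Throughout this section $m\ge 27$, and $n=m(m-1)$ satisfies (N). Besides $K_0$ and its conjugates there is a second family of groups in $X$. If $[n]$ is identified with an $m\times(m-1)$ grid, then $S_m\times S_{m-1}$ acts on it, and a pair of transpositions $(\tau_1,\tau_2)$ moves all cells but $(m-2)(m-3)$, just like $t$. We show that there is nothing else.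

\begin{theorem}\label{thm:class}
Every $H\in X$ is of one of the following types.
\begin{itemize}
\item[(I)] $H=gK_0g^{-1}$ for some $g\in S_n$.
\item[(II)] $H=\mathrm{Stab}(\sigma_1)\cap\mathrm{Stab}(\sigma_2)\cong S_m\times S_{m-1}$, where $\sigma_1$, $\sigma_2$ are the row and column partitions of an identification of $[n]$ with $[m]\times[m-1]$, and $t=(\tau_1,\tau_2)$ with both $\tau_i$ transpositions. Moreover $L(H)=\{\sigma_1,\sigma_2\}$.
\end{itemize}
\end{theorem}

\subsection{Grid groups}

We first record what is needed about the groups in (II).

\begin{lemma}\label{lem:gridgroup}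
Let $\sigma_1$ and $\sigma_2$ be the row and column partitions, with $m$ and $m-1$ blocks, of an identification of $[n]$ with $[m]\times[m-1]$, and let $G=\mathrm{Stab}(\sigma_1)\cap\mathrm{Stab}(\sigma_2)\cong S_m\times S_{m-1}$.
\begin{itemize}
\item[(a)] A subgroup of $G$ that projects onto $S_m$ and onto $S_{m-1}$ contains $A_m\times A_{m-1}$.
\item[(b)] If $A_m\times A_{m-1}\le J\le G$, then $J$ is transitive and $L(J)=\{\sigma_1,\sigma_2\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The quotients of $S_m$ are $S_m$, $C_2$ and $1$, and likewise for $S_{m-1}$, so common quotients have order at most $2$. Apply Goursat.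

(b) The group $J_0=A_m\times A_{m-1}$ is transitive with point stabilizer $A_{m-1}\times A_{m-2}$, so its invariant partitions correspond to the groups $M$ with $A_{m-1}\times A_{m-2}\le M\le J_0$. The projection of $M$ to the first factor is $A_{m-1}$ or $A_m$, because $A_{m-1}$ is maximal in $A_m$. If it is $A_m$, then $M\cap(A_m\times1)$ is normalized by $A_m$ and contains $A_{m-1}$, so it is $A_m$ by simplicity. If it is $A_{m-1}$, then $M\cap(A_m\times 1)=A_{m-1}$. In both cases $M$ contains its first projection, so $M$ is the direct product of its two projections, and the second one is $A_{m-2}$ or $A_{m-1}$ by maximality. So there are four such $M$. The smallest and the largest give the two trivial partitions, which are not systems; $A_{m-1}\times A_{m-1}$ gives $\sigma_1$ and $A_m\times A_{m-2}$ gives $\sigma_2$. Hence $L(J_0)=\{\sigma_1,\sigma_2\}$. Since $\sigma_1,\sigma_2\in L(G)\subseteq L(J)\subseteq L(J_0)$, the claim follows.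
\end{proof}

Groups of type (II) do occur in $X$, although this is not needed below. Choose the identification so that $t=(\tau_1,\tau_2)$. By Lemma~\ref{lem:gridgroup}(b), $L(G)=\{\sigma_1,\sigma_2\}$, so $G$ is closed, and $t$ moves blocks of both systems. An element of $G\cap E$ fixes the cells fixed by $t$, so it lies in $\langle\tau_1\rangle\times\langle\tau_2\rangle$. But $(\tau_1,1)$ and $(1,\tau_2)$ do not preserve the $\langle t\rangle$-orbit of a cell whose row is moved by $\tau_1$ and whose column is moved by $\tau_2$. So $G\cap E=\langle t\rangle$, and $G\in X$ by Lemma~\ref{lem:X}.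

\medskip

For the rest of the section, up to the end of the proof of Theorem~\ref{thm:class}, fix $H\in X$. By Lemma~\ref{lem:X}, $H$ is transitive, $H=\mathrm{cl}(H)$, $L(H)\neq\emptyset$, $H\cap E=\langle t\rangle$, and $t$ moves a block of every member of $L(H)$. We use these properties throughout. The plan is to find the possible coarsest systems in $L(H)$, to show that there are at least two of them, and to see how two of them can interact. Call $\sigma\in L(H)$ \emph{maximal} if no member of $L(H)$ is strictly coarser, and write $H^\sigma$ for the group that $H$ induces on the set of blocks. If $\sigma$ is maximal, $H^\sigma$ is primitive.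

\subsection{Maximal systems}

The involution $t$ moves a proportion of less than $4/m$ of the points, and therefore of the blocks of any system. Such a small proportion is rare in primitive groups, and this is why the theorem of Liebeck and Saxl applies.

\begin{lemma}\label{lem:max}
Let $\sigma\in L(H)$ be maximal. Then $\sigma$ is of one of the following kinds.
\begin{itemize}
\item \emph{Natural}: $|\sigma|=l\ge(m+1)/2\ge 14$, and $H^\sigma$ is $A_l$ or $S_l$ in its natural action.
\item \emph{$2$-subset type}: the blocks have size $2$, and $H^\sigma$ is $A_m$ or $S_m$ acting on the $2$-subsets of $[m]$.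
\end{itemize}
\end{lemma}

\begin{proof}
Let $\sigma$ have $w$ blocks of size $b\ge 2$, so that $w\le n/2$, and let $t$ move $d\geq 2$ blocks. All points of a moved block are moved, so $db\le 4m-6$ and
\[
\frac dw=\frac{db}{n}\le\frac{4m-6}{m(m-1)}<\frac4m<\frac13 .
\]
By \cite{LS}, $A_l^r\le H^\sigma\le S_l\wr S_r$ on $\Gamma^r$, with $\Gamma$ the set of $h$-subsets of $[l]$ and $w=\binom lh^r$. As $w>1$ we have $1\le h<l$, and passing to complements we may take $h\le l/2$.

\emph{We have $l\ge3$ and $h<l/2$.} If $h=l/2$ and $l\ge 4$, the relation ``equal or complementary in each coordinate'' is an invariant equivalence relation on $\Gamma^r$ with classes of size $2^r<\binom lh^r$, contradicting primitivity. If $l=2$, then $\Gamma^r$ has $2^r$ points. A nonidentity element of the base group changes some coordinate of every point, so it moves all points. An element permuting the coordinates nontrivially fixes at most half of the points, because in a fixed point some coordinate is determined by another one. So every nonidentity element moves at least half of the points, contradicting $d/w<1/3$.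

\emph{Every nonidentity $g\in S_l\wr S_r$ moves at least a proportion $2/l$ of $\Gamma^r$; if $r=1$, it moves at least $2\binom{l-2}{h-1}$ points.} Let $1\ne g_0\in S_l$ with $g_0a=a'\ne a$. An $h$-set fixed by $g_0$ contains $a$ if and only if it contains $a'$. So $g_0$ moves at least $2\binom{l-2}{h-1}$ of the $h$-sets, which is a proportion $\frac{2h(l-h)}{l(l-1)}\ge\frac2l$. This also settles the elements $g$ of the base group, since $g$ moves every point one of whose coordinates it moves. If $g$ permutes the coordinates nontrivially, then in a fixed point one coordinate is determined by another, so $g$ moves a proportion of at least $1-\binom lh^{-1}\ge1-\frac1l\ge\frac2l$.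

Hence $2/l\le d/w<4/m$, so $l\ge(m+1)/2\ge 14$. Now we go through the possibilities for $(h,r)$, using $w\le n/2=m(m-1)/2$.

\emph{$h\ge 3$.} As $3\le h<l/2$, we have $w\ge\binom lh\ge\binom l3\ge\frac{(m+1)(m-1)(m-3)}{48}$, so $(m+1)(m-3)\le 24m$, that is, $m^2-26m-3\le 0$. This is false for $m\ge 27$.

\emph{$h=2$, $r\ge 2$.} Then $w\ge\binom l2^2\ge\big(\frac{m^2-1}8\big)^2$. This exceeds $\frac{m(m-1)}2$, because $(m-1)(m+1)^2>32m$.

\emph{$h=1$, $r\ge 3$.} Then $w\ge l^3\ge\frac{(m+1)^3}8>\frac{m(m-1)}2$, because $(m+1)^3>4m(m-1)$.

\emph{$h=1$, $r=2$.} Then $w=l^2$ and $2\le b=\frac n{l^2}\le\frac{4m(m-1)}{(m+1)^2}<4$, so $n=2l^2$ or $n=3l^2$, contrary to (N).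

\emph{$h=2$, $r=1$.} Then $l(l-1)b=2m(m-1)$, so $b\le\frac{8m(m-1)}{(m+1)(m-1)}=\frac{8m}{m+1}<8$. Also $d\ge2\binom{l-2}1=2(l-2)$, so $(l-2)b\le 2m-3$. Suppose that $b\ge 3$. Then
\[
\sqrt{2m(m-1)/b}=\sqrt{l(l-1)}<l\le 2+\frac{2m-3}b .
\]
Multiplying by $\sqrt b$ and using $3\le b\le 7$ we get
\[
\sqrt2\,(m-1)<2\sqrt b+\frac{2m-3}{\sqrt b}\le2\sqrt7+\frac{2m-3}{\sqrt3}.
\]
So $0.259\,m<\big(\sqrt2-\tfrac2{\sqrt3}\big)m<2\sqrt7+\sqrt2-\sqrt3<4.98$ and $m<20$, which is false. So $b=2$ and $l(l-1)=m(m-1)$, whence $l=m$. This is the $2$-subset type.

The remaining possibility $h=r=1$ is the natural kind.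
\end{proof}

Condition (N) is used only in the case $h=1$, $r=2$; without it the argument leaves open systems with $l^2$ blocks of size $2$ or $3$.

\begin{lemma}\label{lem:two}
$L(H)$ has at least two maximal members.
\end{lemma}

\begin{proof}
Suppose that $\sigma$ is the only one. Then every member of $L(H)$ refines $\sigma$ or equals it. Let $B\in\sigma$ with $B'=tB\ne B$, and let $s$ be the permutation that agrees with $t$ on $B\cup B'$ and is the identity elsewhere. Let $\sigma'\in L(H)$. Each block of $\sigma'$ lies in $B\cup B'$, where $s$ acts like $t$, or outside, where $s$ is trivial; so $s$ preserves $\sigma'$. Hence $s\in\mathrm{cl}(H)=H$. As also $1\ne s\in E$, we get $s\in H\cap E=\langle t\rangle$ and $s=t$. Then $t$ has exactly $|B|$ two-cycles, so $2m-3=|B|$ divides $n=m(m-1)$. But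
\[
4m(m-1)=(2m-3)(2m+1)+3,
\]
so $2m-3$ divides $3$, a contradiction.
\end{proof}

Write $H_\sigma$ for the kernel of the action of $H$ on the blocks of $\sigma$. If $\sigma_1\neq\sigma_2$ are maximal, $H_{\sigma_1}$ acts on $\sigma_2$ as a normal subgroup of a primitive group, so either transitively or trivially. The two cases lead to the two types.

\subsection{Case A: some $H_{\sigma_1}$ is transitive on some other maximal system $\sigma_2$}\label{sec:caseA}

Here $\sigma_1\ne\sigma_2$ are maximal. A block of $\sigma_1$ is $H_{\sigma_1}$-invariant and meets some block of $\sigma_2$, so it meets all of them. The intersections of blocks of $\sigma_1$ with blocks of $\sigma_2$, called cells, form an $H$-invariant partition, so they all have the same size $c$. With $l_i=|\sigma_i|$ we have $c\,l_1l_2=n$. Let $t$ have $i\ge 1$ two-cycles on $\sigma_1$ and $j\ge 1$ on $\sigma_2$. A cell is fixed setwise by $t$ if and only if both of its blocks are, so $l_1l_2-(l_1-2i)(l_2-2j)=2(jl_1+il_2-2ij)$ cells are moved. All points of these cells are moved, and therefore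
\begin{equation}\label{eq:cells}
c\,(jl_1+il_2-2ij)\le 2m-3 .
\end{equation}
As $i\le l_1/2$ and $j\le l_2/2$,
\[
jl_1+il_2-2ij=j(l_1-i)+i(l_2-j)\ge\tfrac12(jl_1+il_2)\ge\sqrt{ijl_1l_2}.
\]
Put $q=cij$. Then $c\sqrt{ijl_1l_2}=\sqrt{qn}$, so $\sqrt{q\,m(m-1)}\le 2m-3$ and $q\le\frac{(2m-3)^2}{m(m-1)}<4$. On the other hand $jl_1+il_2\ge2\sqrt{ijl_1l_2}$ and \eqref{eq:cells} give
\[
2\sqrt{q}\,(m-1)-2q<2\sqrt{q\,m(m-1)}-2q\le 2m-3 .
\]
For $q=2$ this yields $(2\sqrt2-2)m<1+2\sqrt2$, and for $q=3$ it yields $(2\sqrt3-2)m<3+2\sqrt3$. Both are false for $m\ge 5$. So $q=1$, whence $c=i=j=1$, $l_1l_2=m(m-1)$ and, by \eqref{eq:cells}, $l_1+l_2\le 2m-1$. As $(l_1+l_2)^2\ge4m(m-1)>(2m-2)^2$, we get $l_1+l_2=2m-1$ and $\{l_1,l_2\}=\{m,m-1\}$. Relabel so that $l_1=m$.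

So the points are the cells of an $m\times(m-1)$ grid, $H$ is contained in the group $G=\mathrm{Stab}(\sigma_1)\cap\mathrm{Stab}(\sigma_2)\cong S_m\times S_{m-1}$, and $t=(\tau_1,\tau_2)$ is a pair of transpositions. The groups $H^{\sigma_1}$ and $H^{\sigma_2}$ are primitive and contain a transposition, so by Jordan $H$ projects onto $S_m$ and onto $S_{m-1}$. By Lemma~\ref{lem:gridgroup}, $H\geq A_m\times A_{m-1}$ and $L(H)=\{\sigma_1,\sigma_2\}$. Thus $H=\mathrm{cl}(H)=G$, which is type (II).

\subsection{Case B: all kernels act trivially on all maximal systems}

Then each of two distinct maximal systems has its kernel contained in that of the other, so all maximal systems have the same kernel, which we call $H_*$. Put $\hat H=H/H_*$; it acts faithfully and primitively on every maximal system. Fix $x\in[n]$, let $S=H_x$, and put $\hat S=SH_*/H_*$. For a maximal $\sigma$ let $A_\sigma$ be the stabilizer in $H$ of the $\sigma$-block of $x$. It contains $SH_*$; put $\hat A_\sigma=A_\sigma/H_*$. The $\sigma$-block of $x$ is $A_\sigma x$ and determines $\sigma$, so distinct $\sigma$ give distinct $\hat A_\sigma$. By Lemma~\ref{lem:two} there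 are at least two maximal systems.

\medskip
\emph{B1: all maximal systems are natural.} Let $\sigma\ne\sigma'$ be maximal. Then $\hat H$ acts as the natural $A_l$ or $S_l$ on $\sigma$ and as the natural $A_{l'}$ or $S_{l'}$ on $\sigma'$, with $l,l'\ge 14$. Comparing orders gives $l=l'$ and the same kind of group, and as automorphisms of $A_l$ and $S_l$ are induced by conjugation in $S_l$, the two actions are equivalent. Identify $\sigma$ and $\sigma'$ with $[l]$ compatibly with $\hat H$, and let $p(y),p'(y)\in[l]$ be the labels of the $\sigma$- and $\sigma'$-blocks of a point $y$. Then $p(y)\ne p'(y)$ for all $y$: by transitivity it suffices to see this for $y=x$, and $p(x)=p'(x)$ would give $A_\sigma=A_{\sigma'}$. The map $y\mapsto(p(y),p'(y))$ to ordered pairs of distinct elements of $[l]$ is $H$-equivariant. As $\hat H$ is $2$-transitive on $[l]$, it is onto with fibers of equal size $c=n/(l(l-1))$. The image $\hat t$ of $t$ in $\hat H$ is an involution because $t$ moves a block of $\sigma$. If $\hat t$ moves a pair, then $t$ moves all $c$ points in the fiber over it. By Lemma~\ref{lem:moved}, $c(4l-6)\le 4m-6$, that is,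
\[
\frac{4l-6}{l(l-1)}\le\frac{4m-6}{m(m-1)} .
\]
The function $\frac{4y-6}{y(y-1)}=\frac6y-\frac2{y-1}$ has derivative $-\frac6{y^2}+\frac2{(y-1)^2}$, negative for $y\ge 3$ since then $y<\sqrt3(y-1)$. So $l\ge m$. Also $l(l-1)\le n$ gives $l\le m$. Hence $l=m$ and $c=1$: the set $[n]$ is identified with the ordered pairs of distinct elements of $[m]$, and $H_*=1$. Since $t$ moves exactly $4m-6$ points, $\hat t$ is a transposition by Lemma~\ref{lem:moved}. So $H\cong S_m$ acting on ordered pairs, which is type (I).

\medskip
\emph{B2: some maximal $\sigma$ is of $2$-subset type.} Then $\hat H$ is $A_m$ or $S_m$, the group $\hat A_\sigma$ is the stabilizer in $\hat H$ of a set $\{a,a'\}\subset[m]$, and $|\hat A_\sigma:\hat S|\le|A_\sigma:S|=2$. Put $D=[m]\setminus\{a,a'\}$. Then $\hat A_\sigma\ge\mathrm{Alt}(D)$, and $\mathrm{Alt}(D)\cap\hat S$ has index at most $2$ in $\mathrm{Alt}(D)$. As $|D|\ge 25$, the group $\mathrm{Alt}(D)$ is simple and has no subgroup of index $2$. So $\hat S\ge\mathrm{Alt}(D)$.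

Let $\sigma'\ne\sigma$ be maximal and $J=\hat A_{\sigma'}$. Since $\hat H$ is faithful and primitive on $\sigma'$, $J$ is a maximal subgroup of $\hat H$ containing no nontrivial normal subgroup of $\hat H$. It contains $\hat S\ge\mathrm{Alt}(D)$. If $J$ were transitive on $[m]$, it would be primitive by Lemma~\ref{lem:P} and contain a $3$-cycle, so it would contain $A_m$ by Jordan, a contradiction. So $J$ stabilizes $a$, $a'$ or $\{a,a'\}$, and by maximality it equals that stabilizer in $\hat H$. As $J\neq\hat A_\sigma$, it is the stabilizer of $a$ or of $a'$. Hence $\hat S\le\hat A_\sigma\cap J=\hat H_{a,a'}$, the pointwise stabilizer, which has index $2$ in $\hat A_\sigma$. Therefore $\hat S=\hat H_{a,a'}$, and $|H:SH_*|=|\hat H:\hat S|=m(m-1)=n=|H:S|$. So $H_*\le S$. As $H_*$ is normal in the transitive group $H$, it fixes every point, and $H_*=1$. Thus $H$ is $A_m$ or $S_m$ acting on $[n]$ as on ordered pairs. Since $t$ moves $4m-6$ points, it is a transposition by Lemma~\ref{lem:moved}, so $H\cong S_m$: type (I).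

This completes the proof of Theorem~\ref{thm:class}. \hfill$\square$

\subsection{Consequences}

\begin{corollary}\label{cor:anti}
$X$ is an antichain. Its members of type \textup{(I)} are exactly the $S_n$-conjugates of $K_0$ that contain $t$, and each such $K$ satisfies
\[
\Sigma\big(\Delta(Q_{<K})*\Delta(Q_{>K})\big)\simeq\bigvee_{2(m-2)!}S^{m-2}.
\]
\end{corollary}

\begin{proof}
Groups of the same type have the same order, and groups of type (II) have larger order than groups of type (I). Suppose that $K$ of type (I) is contained in $G$ of type (II). Then $L(K)\supseteq L(G)$ contains two systems such that every block of one meets every block of the other. But no two of $\mathcal R,\mathcal C,\mathcal F$ have this property: $R_i\cap C_i=\emptyset$, and $\{(a,b),(b,a)\}$ misses $R_i$ and $C_i$ for $i\ne a,b$. So $X$ is an antichain.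

Let $K=gK_0g^{-1}$ contain $t$. Then $g^{-1}tg\in K_0$ moves $4m-6$ points, so it is a transposition of $S_m$ by Lemma~\ref{lem:moved}, and hence it is $K_0$-conjugate to $t$. Multiplying $g$ on the right by an element of $K_0$ we may assume that $g\in C_{S_n}(t)$. Conjugation by $g$ then fixes $t$, preserves $E$, $Q$ and $X$, and takes $K_0$ to $K$. So $K\in X$, and the last statement follows from Proposition~\ref{prop:K0}.
\end{proof}

\section{Grid groups contribute nothing}\label{sec:grid}

\begin{proposition}\label{prop:grid}
Let $m$ and $n$ be as in Section~\textup{\ref{sec:class}}. If $G\in X$ is of type \textup{(II)}, then $\Delta(Q_{<G})$ is contractible.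
\end{proposition}

\begin{proof}
Here $t=(\tau_1,\tau_2)$, and the group $z=\langle\tau_1\rangle\times\langle\tau_2\rangle$ has the same projections to the two factors as $\langle t\rangle$. We show that $z$ has no complement in the interval $[\langle t\rangle,G]$ of $\mathcal M$. As $z$ has order $4<n$, it is intransitive, so $z\in Q$ and $\langle t\rangle<z<G$.

Suppose that $H$ is a complement, and put $J=\langle H,z\rangle$. The join of $H$ and $z$ in $\mathcal M$ is $G$, which is transitive and different from $S_n$. By Lemma~\ref{lem:lattice}, $J$ is transitive and imprimitive, $\mathrm{cl}(J)=G$, and $L(J)=L(G)=\{\sigma_1,\sigma_2\}$. So $J$ is primitive on $\sigma_1$ and on $\sigma_2$: otherwise $L(J)$ would contain a system strictly coarser than one of them, but neither of $\sigma_1,\sigma_2$ is coarser than the other. As $J$ induces the transpositions $\tau_1$, $\tau_2$ there, it projects onto $S_m$ and $S_{m-1}$. Since $t\in H$, the groups $H$ and $J=\langle H,z\rangle$ have the same projections. By Lemma~\ref{lem:gridgroup}, $H\ge A_m\times A_{m-1}$, so $H$ is transitive with $L(H)=\{\sigma_1,\sigma_2\}$. As a transitive element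 of $\mathcal M$ contained in $G$ it is closed. Hence $H=\mathrm{cl}(H)=G\ge z$, contradicting $H\cap z=\langle t\rangle$. By Lemma~\ref{lem:BW}, the proper part $Q_{<G}$ of the interval is contractible.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

Let $m,n$ be as in Theorem~\ref{thm:A}. By Lemma~\ref{lem:Q}, where (H) is used, $\Delta(\langle t\rangle,S_n)\simeq\Delta(Q)$. As $X$ is an antichain, \eqref{eq:wedge} applies. By Theorem~\ref{thm:class} the members of $X$ are of type (I) or (II). Those of type (II) contribute contractible complexes by Proposition~\ref{prop:grid}, and Corollary~\ref{cor:anti} gives the other contributions: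
\[
\Delta(\langle t\rangle,S_n)\simeq\bigvee_{N\cdot2(m-2)!}S^{m-2},
\]
where $N\ge 1$ is the number of $S_n$-conjugates of $K_0$ containing $t$.

We compute $N$. As $\mathrm{Aut}(S_m)=S_m$ and $S_m$ has trivial center, $N_{S_n}(K_0)=K_0\times C_{S_n}(K_0)$. The centralizer of a transitive group with point stabilizer $S$ is isomorphic to the normalizer of $S$ in the group modulo $S$; here this is $N_{S_m}(S_{m-2})/S_{m-2}\cong C_2$, the nontrivial element being the flip $(i,j)\mapsto(j,i)$. So $|N_{S_n}(K_0)|=2\,m!$, and $K_0$ has $n!/(2\,m!)$ conjugates. By Lemma~\ref{lem:moved}, each of them contains exactly $\binom m2$ involutions that are $S_n$-conjugate to $t$. Counting the pairs consisting of a conjugate of $K_0$ and a conjugate of $t$ in it, we find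
\[
\frac{n!}{2\,m!}\binom m2=N\cdot\frac{n!}{|C_{S_n}(t)|},\qquad\text{so}\qquad N\cdot 2(m-2)!=\tfrac12|C_{S_n}(t)| .
\]

In Lemma~\ref{lem:split}, each of the $n!/|C_{S_n}(t)|$ conjugates of $t$ contributes $\frac12|C_{S_n}(t)|$ spheres of dimension $m-1$. Together they contribute $\bigvee_{n!/2}S^{m-1}$. The transpositions contribute $\bigvee_{n!/2}S^{n-3}$, and the remaining odd involutions contribute a further wedge summand $\Lambda'$. Hence $\tilde H_{m-1}(\Delta(S_n);\mathbb Z)$ contains $\mathbb Z^{n!/2}$, while $n-3=m^2-m-3\ne m-1$. \hfill$\square$

\section{Degrees without further primitive groups: proof of Theorem~\ref{thm:B}}\label{sec:B}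

Let $\mathcal E$ be the set of $n$ for which there is a primitive group of degree $n$ other than $A_n$ and $S_n$, and let $e(x)$ be the number of $n\le x$ in $\mathcal E$. Cameron, Neumann and Teague \cite{CNT} showed, using the classification of finite simple groups, that
\[
e(x)=2\pi(x)+(1+\sqrt2)x^{1/2}+O(x^{1/2}/\log x).
\]
There are only about $x^{1/2}$ numbers $m(m-1)\le x$, so already the term $2\pi(x)$ is too large for a direct count. But the main terms come from explicit degrees, and these can be avoided by hand. The set $\mathcal E$ contains
\begin{itemize}
\item $\mathcal A_1$: the primes $p\ge 5$ (the cyclic group $C_p$);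
\item $\mathcal A_2$: the numbers $p+1$, $p\ge 5$ prime ($\mathrm{PGL}_2(p)$ on the projective line);
\item $\mathcal A_3$: the squares $a^2$, $a\ge 3$ ($S_a\wr S_2$ in product action);
\item $\mathcal A_4$: the numbers $\binom a2$, $a\ge 5$ ($S_a$ on $2$-subsets).
\end{itemize}
These sets are pairwise disjoint except possibly for $\mathcal A_3\cap\mathcal A_4$. Indeed, two primes $\ge 5$ do not differ by $1$; squares are not prime, and $a^2-1=(a-1)(a+1)$ is composite for $a\ge 3$; and for $a\ge 5$ the numbers $\binom a2=\frac{a(a-1)}2$ and $\binom a2-1=\frac{(a-2)(a+1)}2$ are composite, because after halving the even factor of the numerator both factors are at least $2$. If $a^2=\binom c2$, then $(2c-1)^2-8a^2=1$.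

We use that for fixed positive nonsquare $D$ and fixed $u\neq0$ the Pell equation $y^2-Dv^2=u$ has $O(\log x)$ integer solutions with $|y|,|v|\le x$. So $\mathcal A_3\cap\mathcal A_4$ has $O(\log x)$ members up to $x$, and
\[
\Big|\bigcup_i\mathcal A_i\cap[1,x]\Big|=2\pi(x)+(1+\sqrt2)\sqrt x+O(\log x).
\]
Subtracting this from $e(x)$ gives
\begin{equation}\label{eq:few}
\Big|\Big(\mathcal E\setminus\bigcup_i\mathcal A_i\Big)\cap[1,x]\Big|=O(\sqrt x/\log x).
\end{equation}

Now let $m\equiv 3\pmod 5$ with $3<m\le M$, and $n=m(m-1)$.
\begin{itemize}
\item $n$ is even and larger than $2$, so $n\notin\mathcal A_1$.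
\item $n\equiv1\pmod 5$, so $5$ divides $n-1>5$ and $n\notin\mathcal A_2$. This is what the congruence is for.
\item $(m-1)^2<n<m^2$, so $n\notin\mathcal A_3$.
\item If $n=\binom c2\in\mathcal A_4$, then $(2c-1)^2-2(2m-1)^2=-1$.
\item If $n=2l^2$ or $n=3l^2$, then $(2m-1)^2-8l^2=1$ or $(2m-1)^2-12l^2=1$.
\end{itemize}
The last two items exclude $O(\log M)$ values of $m$. By \eqref{eq:few} with $x=M^2$, all but $O(M/\log M)$ of the positive integers $m\le M$ with $m\equiv 3\pmod5$ therefore satisfy $n\notin\mathcal E$ and (N). For these, the only primitive proper subgroup of $S_n$ is $A_n$, which contains no odd involution, so (H) holds. As there are asymptotically $M/5$ positive integers $m\le M$ with $m\equiv3\pmod 5$, infinitely many $m\ge 27$ satisfy (H) and (N). \hfill$\square$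

\begin{thebibliography}{9}

\bibitem{CNT} Cameron, Neumann and Teague, Math. Z. 180 (1982), 141--149.

\bibitem{LS} Liebeck and Saxl, Proc. London Math. Soc. 63 (1991), 266--314.

\bibitem{Quillen} Quillen, Adv. Math. 28 (1978).

\bibitem{SubgpLat} \emph{Topology Of Subgroup Lattices Of Symmetric And Alternating Groups}, \texttt{http://web.math.unifi.it/users/fumagal/articles/SubgpLatticeSym\_Sha.pdf}.

\end{thebibliography}
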